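# A ring without nil ideals whose differential polynomial ring has nonzero Jacobson radical

## 1. The power series $uP_Tv$ in two noncommuting letters

In Sections 1–7, $k$ is a countable infinite field of arbitrary characteristic. Algebras may lack an identity unless the contrary is said. Ideals are two-sided and are $k$-subspaces (automatic when there is a $1$). A product of two subspaces is the span of the products. The degree of $0$ is $-\infty$, and $\mathbb N=\{0,1,2,\dots\}$.

Let $A=k\langle x,z\rangle=\bigoplus_n A_n$ be the free algebra, graded by degree in $z$, and let $S=\prod_n A_n$. Elements of $S$ are formal sums of homogeneous parts; each part is an ordinary noncommutative polynomial, and multiplication makes sense degree by degree.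

The letter $x$ can be translated. Let $s$ be a central indeterminate and define $\partial_i:A\to A$ by
$$\sum_i \partial_i(b)\,s^i=b(x+s,z).$$
So $\partial_i(x^n)=\binom ni x^{n-i}$. These are the divided powers of $\partial/\partial x$. In characteristic $0$ we have $\partial_i=\partial_1^i/i!$; in characteristic $p$ we have $\partial_1^p=p!\,\partial_p=0$ although $\partial_p(x^p)=1$, so the whole family is needed. Each $\partial_i$ preserves each $A_n$ and hence extends to $S$. Since $b\mapsto b(x+s,z)$ is multiplicative, and since translating by $s$ and then by $s'$ is translating by $s+s'$,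
$$\partial_n(ab)=\sum_i\partial_i(a)\partial_{n-i}(b),\qquad \partial_i\partial_j=\tbinom{i+j}{i}\partial_{i+j},\qquad \partial_0=\mathrm{id},\qquad \partial_i(z)=0\ (i\ge1).\tag{1}$$

For a $t\times t$ matrix $T\in M_t(k[x])$ put
$$P_T=\sum_{r\ge0}z(Tz)^r\in M_t(S),$$
where $z$ stands for $zI_t$. The object on which everything turns is
$$N=\{uP_Tv:\ t\ge1,\ T\in M_t(k[x]),\ u\in k[x]^{1\times t},\ v\in k[x]^{t\times1}\}\subseteq\prod_{n\ge1}A_n .$$

**Example.** Take $t=1$. Then $P_0=z$, $P_1=z+z^2+z^3+\cdots$, and $P_x=z+zxz+zxzxz+\cdots$.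

**Basic identities.** From the definition, $(1-zT)P_T=z=P_T(1-Tz)$. The matrices $1-zT$ and $1-Tz$ are invertible over $S$, because $zT$ and $Tz$ have positive $z$-degree; so $P_T=(1-zT)^{-1}z=z(1-Tz)^{-1}$. For $W\in M_t(k[x])$ we have $(1-zT)P_{T+W}=z+zWP_{T+W}$ and $P_{T+W}(1-Tz)=z+P_{T+W}Wz$. Multiplying by the inverses,
$$P_T=z+zTP_T,\qquad P_{T+W}=P_T+P_TWP_{T+W}=P_T+P_{T+W}WP_T.\tag{2}$$

**Lemma 1.** $N$ is a $k[x]$-sub-bimodule and a subring of $S$, $z\in N$, $\partial_i(N)\subseteq N$, and for each $f\in N$ there is $g\in N$ with $(1-f)(1+g)=1=(1+g)(1-f)$.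

*Proof.* **Linear structure.** $z=1\cdot P_0\cdot 1$ with $t=1$. Multiplication by $k[x]$ on either side changes only $u$ or $v$. For sums, put two matrices $T,T'$ in a block diagonal matrix and concatenate the $u$'s and the $v$'s.

**Products.** Let $T''=\begin{pmatrix}T&vu'\\0&T'\end{pmatrix}=\Delta+W$ with $\Delta=\operatorname{diag}(T,T')$. In $P_{T''}=P_\Delta+P_\Delta WP_{T''}$ the second block row of $P_\Delta W$ is zero, so the $(2,2)$ block of $P_{T''}$ is $P_{T'}$, and then the $(1,2)$ block is $P_T\,vu'\,P_{T'}$. Hence
$$uP_Tv\cdot u'P_{T'}v'=(u,0)\,P_{T''}\binom{0}{v'}\in N.$$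

**Quasi-inverses.** For $f=uP_Tv$ put $g=uP_{T+vu}v$. Using (2) with $W=vu$ and multiplying by $u$ on the left and $v$ on the right gives $g=f+fg=f+gf$. This is the last claim.

**Translations.** Write $T(x+s)=\sum_i s^iT^{[i]}(x)$, so $T^{[i]}=\partial_iT$, and $P(s)=\sum_i s^i\partial_iP_T$. Translating the first identity in (2), $P(s)=z+zT(x+s)P(s)$, so $(1-zT)P(s)=z+z\bigl(T(x+s)-T(x)\bigr)P(s)$, that is, $P(s)=P_T+P_T\bigl(T(x+s)-T(x)\bigr)P(s)$. Comparing coefficients of $s^i$,
$$\partial_iP_T=\sum_{j=1}^{i}P_T\,T^{[j]}\,\partial_{i-j}P_T\qquad(i\ge1).\tag{3}$$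
By induction on $i$ this lies in $M_t(N)$. With the product rule in (1), $\partial_i(uP_Tv)\in N$. $\square$

**Example.** For $T=x$, $t=1$, we have $T^{[1]}=1$ and $T^{[j]}=0$ for $j\ge2$, so (3) reads $\partial_iP_x=P_x\,\partial_{i-1}P_x$. Hence $\partial_iP_x=P_x^{\,i+1}$, which is nonzero for every $i$. The translations are not locally nilpotent on $N$.

Put $B_0=k[x]+N\subseteq S$. It is a ring with $1$, $N$ is an ideal of it, and $k[x]\cap N=0$ because $N$ lives in $z$-degrees $\ge1$.

## 2. Jacobson radicals of differential polynomial rings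

Here is what $N$ is for. Let $R$ be an associative $k$-algebra and $\delta$ a $k$-linear derivation of $R$, that is, a $k$-linear map with $\delta(ab)=\delta(a)b+a\delta(b)$. The skew polynomial ring of derivation type $R[x;\delta]$ consists of polynomials $\sum r_ix^i$ with coefficients on the left, with the usual addition and with multiplication determined by
$$xr=rx+\delta(r).$$
By induction, $x^nr=\sum_i\binom ni\delta^i(r)x^{n-i}$. If $R$ has no $1$, then $R[x;\delta]$ still makes sense, but $x$ is not an element of it. For example, if $R=k[y]$ and $\delta=d/dy$, then $xy=yx+1$.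

An ideal is nil if each of its elements is nilpotent. A ring is reduced if it has no nonzero nilpotent elements. An element $f$ of a ring is quasi-regular if there is $g$ in the ring with $g=f+fg=f+gf$, equivalently $(1-f)(1+g)=1=(1+g)(1-f)$ after a $1$ is adjoined. A ring is Jacobson radical if all its elements are quasi-regular. For instance $yk[[y]]$ is Jacobson radical, and none of its nonzero elements is nilpotent. Lemma 1 says that $N$ is Jacobson radical. We use these textbook facts about the Jacobson radical $J(S)$ of a ring $S$ with $1$: an ideal of $S$ all of whose elements are quasi-regular lies in $J(S)$; a surjection $S\to S'$ maps $J(S)$ into $J(S')$; and a homomorphic image of a Jacobson radical ring is Jacobson radical.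

The question is posed in the text "We extend existing results on the Jacobson radical of skew polynomial rings of derivation type when the base ring has no nonzero nil ideals. We then move to the" (http://aragorn.wi.pb.edu.pl/~piotrgr/papers/JacobsonRadical_BG_rev.pdf): *if $R$ has an identity and no nonzero nil ideals, must $J(R[x;\delta])$ be zero?* The background is as follows. Amitsur showed that $J(R[x])=0$ for the ordinary polynomial ring if $R$ has no nonzero nil ideals. For an automorphism $\sigma$ and the ring $R[x;\sigma]$ with rule $xr=\sigma(r)x$, the radical can be nonzero even when $R$ is commutative and reduced. For derivations, $J(R[x;\delta])=0$ if $R$ has no nonzero nil ideals and, in addition, is reduced, or satisfies a polynomial identity, or satisfies the ascending chain condition on right annihilators.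

**Two cases by hand.** First let $R$ be a domain with $1$. The leading coefficient of a product in $R[x;\delta]$ is the product of the leading coefficients, so degrees add and units have degree $0$. If $0\ne f\in J(R[x;\delta])$, then $fx\in J$, so $1+fx$ is a unit of degree $\ge1$, a contradiction. So $J=0$. In particular $J(k[x])=0$.

Next let $R$ have a $1$, let $z\in R$, and ask when $zx$ is quasi-regular in $R[x;\delta]$. If $(1-zx)g=1$ with $g=\sum_{i\le d}g_ix^i$, comparing coefficients gives
$$g_0-z\delta(g_0)=1,\qquad g_i-z\delta(g_i)=zg_{i-1}\ (1\le i\le d),\qquad 0=zg_d .$$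
If $\delta=0$, then $g_i=z^i$ and the last equation is $z^{d+1}=0$, so $z$ is nilpotent. If $\delta\neq0$, the equations only say that $z$ annihilates $g_d$, and nilpotency of $z$ no longer drops out. This gap can be used: the answer to the question is no.

**Theorem 2.** Let $k$ be a countable field of characteristic $0$. There are a countable $k$-algebra $R$ with $1$, without nonzero nil ideals, and a $k$-linear derivation $\delta$ of $R$ with $J(R[x;\delta])\neq0$. More precisely, $R=k\oplus R_0$ with $R_0\neq0$ a $\delta$-stable ideal, and $J(R[x;\delta])=R_0[x;\delta]$.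

**Theorem 3.** (a) In Theorem 2, $R$ can moreover be chosen prime, with every nonzero $\delta$-stable ideal of $R_0$ containing a power of one fixed non-nilpotent element. (b) For every countable field $k$, of any characteristic, there is a non-nil $k$-algebra $R$ (without $1$) with a $k$-linear derivation $D$ such that $R[x;D]$ is a Jacobson radical ring.

**How $N$ enters.** On any $R[x;D]$ the map $\sum r_ix^i\mapsto\sum r_i(x+s)^i$ is multiplicative, because $(x+s)r=r(x+s)+D(r)$. Its coefficients in $s$ are maps $\partial_i$ satisfying the first two identities in (1), each element is killed by $\partial_i$ for large $i$, and the common kernel of the $\partial_i$, $i\ge1$, is $R$. Section 3 shows the converse in our setting: a quotient of $N$ on which the translations are locally nilpotent *is* a ring $R[x;D]$, with $R$ the ring of translation constants. Quotients of $N$ are Jacobson radical. So we want to factor out of $N$ enough to make the translations locally nilpotent, while the constant $z$ stays non-nilpotent.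

## 3. Locally nilpotent translations and the ring of constants

For a function $T\mapsto m_T\in\mathbb N$ on $\bigcup_tM_t(k[x])$, let $\mathcal J$ be the ideal of $B_0$ generated by all entries of $\partial_mP_T$, over all $T$ and all $m>m_T$. By Lemma 1, $\mathcal J\subseteq N$, and by (1), $\partial_i\mathcal J\subseteq\mathcal J$ for all $i$.

**Proposition 4.** The function $T\mapsto m_T$ can be chosen so that $z^n\notin\mathcal J$ for all $n\ge1$.

This is the heart of the matter, proved in Sections 4–7. Now we see what it gives. Fix such a function, and put $N'=N/\mathcal J$, an ideal of $B'=B_0/\mathcal J\supseteq k[x]$. As an image of $N$, the ring $N'$ is Jacobson radical. The $\partial_i$ act on $B'$ and satisfy (1). If $b\in N'$ is the image of $uP_Tv$, then $\partial_ib$ is a sum of terms $\partial_a(u)\,\partial_c(P_T)\,\partial_{a'}(v)$ with $a+c+a'=i$; for $i>m_T+\deg u+\deg v$ each of them vanishes, because $a>\deg u$ or $a'>\deg v$ or $c>m_T$ (if $u$ or $v$ is $0$ there is nothing to show). So every $b\in B'$ has $\partial_ib=0$ for large $i$, and $\sigma_s(b)=\sum_i\partial_i(b)s^i$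 defines a homomorphism $\sigma_s:B'\to B'[s]$ with $\sigma_s(x)=x+s$. Let
$$R=\{b\in N':\ \partial_ib=0\text{ for all }i\ge1\}=\{b\in N':\sigma_s(b)=b\}.$$
This is a subalgebra containing $z$, and $z$ is not nilpotent in it by Proposition 4. Put $D(r)=xr-rx$. For $r\in R$ we have $\sigma_s(xr-rx)=(x+s)r-r(x+s)=xr-rx$, so $D$ is a $k$-linear derivation of $R$.

**Lemma 5.** $N'=\bigoplus_{i\ge0}Rx^i$; that is, $N'=R[x;D]$.

*Proof.* **Projecting to constants.** For $b\in N'$ put $b^\circ=\sum_i(-1)^i\partial_i(b)x^i\in N'$. Then
$$\sigma_s(b^\circ)=\sum_{i,j}\tbinom{i+j}{j}\partial_{i+j}(b)\,s^j\bigl(-(x+s)\bigr)^i=\sum_n\partial_n(b)\bigl(s-(x+s)\bigr)^n=\sum_n\partial_n(b)(-x)^n=b^\circ,$$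
so $b^\circ\in R$.

**Spanning.** $\sum_n(\partial_nb)^\circ x^n=\sum_{n,i}(-1)^i\partial_i\partial_n(b)\,x^{i+n}=\sum_m\partial_m(b)x^m\sum_i(-1)^i\binom mi=b$.

**Independence.** If $\sum_{i\le n}r_ix^i=0$ with $r_i\in R$, apply $\sigma_s$ to get $\sum r_i(x+s)^i=0$; the coefficient of $s^n$ is $r_n$, so $r_n=0$, and we continue downward. Since $xr=rx+D(r)$, the claim follows. $\square$

*Proof of Theorem 3(b), given Proposition 4.* For $k$ countable and infinite, $R$ is a non-nil algebra and $R[x;D]=N'$ is Jacobson radical. The algebra $R$ is also countable, because $N$ is: its elements are given by $(t,T,u,v)$. It has no identity: if $1_R$ were one, it would be quasi-regular in $N'$, so $g=1_R+1_R\,g$ for some $g=\sum r_ix^i\in N'$; but $1_R\,g=g$, so $1_R=0$, contradicting $z\ne0$. If $k$ is finite, apply this over its algebraic closure, which is countable and infinite, and regard the result as a $k$-algebra. $\square$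

## 4. Reading coefficients with a functional on words

To prove $z^n\notin\mathcal J$ we look for a linear functional that vanishes on $\mathcal J$ (or on as much of it as can be involved) and not on $z^n$.

Let $F=k\langle X_0,X_1,X_2,\dots\rangle$, with $1$. For a word $w=X_{l_1}\cdots X_{l_r}$ let
$$\hat z_w=zx^{l_1}zx^{l_2}z\cdots x^{l_r}z,\qquad \hat z_\emptyset=z .$$
The letter $X_l$ records a gap $x^l$ between consecutive $z$'s; for example $\hat z_{X_0^{n-1}}=z^n$. Every element of $\prod_{n\ge1}A_n$ has a unique expansion $\sum c_{a,w,b}\,x^a\hat z_wx^b$, with finitely many nonzero terms for each length of $w$, and $\hat z_wx^l\hat z_v=\hat z_{wX_lv}$. For $h=\sum_wh_ww\in F$ put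
$$\eta_h\Bigl(\sum c_{a,w,b}\,x^a\hat z_wx^b\Bigr)=\sum_wh_wc_{0,w,0},$$
a finite sum since $h$ has finite support.

**The generators of $\mathcal J$ in these terms.** For $T\in M_t(k[x])$ let $\varepsilon_T:F\to M_t(k[y])$ be the unital homomorphism $X_l\mapsto T^{[l]}(y)$. Then $T(x+y)=\sum_lT^{[l]}(y)x^l$. Since $\sum_ms^m\partial_mP_T=\sum_rz(T(x+s)z)^r$, expanding $T(x+s)=\sum_lT^{[l]}(s)x^l$ gives
$$\partial_mP_T=\sum_w\bigl([y^m]\,\varepsilon_T(w)\bigr)\hat z_w .\tag{4}$$

**Conditions on $h$.** Let $\nabla_l:F\to F\otimes F$ be given by $\nabla_l(w)=\sum_{w=uX_lv}u\otimes v$ (cut out one letter $X_l$ in every possible way), and let $\nabla_{l,l'}=(1\otimes\nabla_{l'})\nabla_l$, so that $\nabla_{l,l'}(w)=\sum_{w=uX_lvX_{l'}u'}u\otimes v\otimes u'$. For example, $\nabla_0(X_0X_1X_0)=1\otimes X_1X_0+X_0X_1\otimes1$ and $\nabla_{0,0}(X_0X_1X_0)=1\otimes X_1\otimes1$. Put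
$$\lambda_l=(\varepsilon_T\otimes1)\nabla_l,\qquad\rho_l=(1\otimes\varepsilon_T)\nabla_l,\qquad\mu_{l,l'}=(1\otimes\varepsilon_T\otimes1)\nabla_{l,l'} .$$
The $y$-degree of such an element is the maximal $y$-degree of its coefficients in $M_t(k[y])$ with respect to the basis of words, or of pairs of words. We say that $h$ is $(T,m)$-bounded if $\varepsilon_T(h)$, $\lambda_l(h)$, $\rho_l(h)$, $\mu_{l,l'}(h)$ have $y$-degree $\le m$ for all $l,l'$. For fixed $(T,m)$ this is a linear condition on $h$.

**Lemma 6.** If $h$ is $(T,m_T)$-bounded, $m>m_T$, and $G$ is an entry of $\partial_mP_T$, then $\eta_h(aGb)=0$ for all $a,b\in B_0$.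

*Proof.* By linearity $a,b\in\{x^i:i\ge0\}\cup N$. By (4), $G=\sum_vG_v\hat z_v$, where $G_v$ is a fixed entry of $[y^m]\varepsilon_T(v)$. There are four cases; all sums are finite because $h$ has finite support.

- If $a=x^i$, $b=x^j$, the value is $0$ unless $i=j=0$, and then it is $\sum_vG_vh_v$, an entry of $[y^m]\varepsilon_T(h)=0$.
- If $a=\sum a_{i,w,l}x^i\hat z_wx^l\in N$, $b=x^j$, the value is $0$ unless $j=0$, and then it is $\sum_{w,l}a_{0,w,l}\sum_vG_vh_{wX_lv}$. The inner sum is an entry of $[y^m]$ of the coefficient of $w$ in $\rho_l(h)$, hence $0$.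
- If $a=x^i$, $b=\sum b_{l,w,j}x^l\hat z_wx^j\in N$, the value is $0$ unless $i=0$, and then it is $\sum_{w,l}b_{l,w,0}\sum_vG_vh_{vX_lw}$. The inner sum is an entry of $[y^m]$ of the coefficient of $w$ in $\lambda_l(h)$, hence $0$.
- If $a,b\in N$, the value is $\sum a_{0,w,l}\,b_{l',w',0}\sum_vG_vh_{wX_lvX_{l'}w'}$. The inner sum is an entry of $[y^m]$ of the coefficient of $w\otimes w'$ in $\mu_{l,l'}(h)$, hence $0$. $\square$

**The obvious functional and where it stops.** To detect $z^n=\hat z_{X_0^{n-1}}$, one first tries $h=X_0^{n-1}$: simply read the coefficient of $z^n$. But $\varepsilon_T(X_0^{n-1})=T(y)^{n-1}$. Already for $T=x$ this is $y^{n-1}$; concretely, $\partial_{n-1}P_x$ contains $z^n$ with coefficient $1$. The bound $m_x$ must be fixed before $n$ is, so this functional fails to vanish on a generator of $\mathcal J$ as soon as $n-1>m_x$.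

There is room to correct: $\eta_h(z^n)$ only sees the coefficient of $X_0^{n-1}$ in $h$, so words containing some $X_l$ with $l\ge1$ may be added freely.

**The matrix $T=x$ by hand.** Here $\varepsilon_T(X_0)=y$, $\varepsilon_T(X_1)=1$ and $\varepsilon_T(X_l)=0$ for $l\ge2$. Let $e=1-X_1$, so that $\varepsilon_T(e)=0$, and
$$h=e(X_0e)^{n-1}=e\,X_0\,e\,X_0\cdots X_0\,e .$$
The coefficient of $X_0^{n-1}$ in $h$ is $1$. We check that $h$ is $(x,1)$-bounded. First, $\varepsilon_T(h)=0$. In $\lambda_l(h)$ a letter is cut out and $\varepsilon_T$ is applied to what precedes it; this is $0$ as soon as a full factor $e$ precedes, so only the $X_1$ of the first $e$ contributes, with $\varepsilon_T$-leg $-1$. The case of $\rho_l$ is the mirror image. In $\mu_{l,l'}(h)$ two letters are cut out, and the term dies if a full $e$ lies strictly between them. What survives is a letter $X_1$ from some $e$ and an adjacent $X_0$, in either order, with middle leg $\pm1$; or $X_1$ from two consecutive $e$'s, with middle leg $y$. All degrees are $\le1$. So by Lemma 6 the ideal of $B_0$ generated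 by $\partial_mP_x=P_x^{m+1}$, $m\ge2$, contains no power of $z$: the single matrix $T=x$ is handled, with $m_x=1$.

**A second matrix.** For $T=x^2$ the same $e$ gives $\varepsilon_T(e)=1-2y$, and $\varepsilon_T(h)=(1-2y)^ny^{2n-2}$ has unbounded degree. But $\varepsilon_{x^2}(X_2)=1$, and $e_2=(1-X_2)(1-X_1)$ is killed by both $\varepsilon_x$ and $\varepsilon_{x^2}$. The second correction must not spoil the first, and this must go on through all matrices of all sizes. We need a class of elements $h$ built from $e$ that is closed under further corrections and for which boundedness for $T$ comes from a property of $e$.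

## 5. Translations on words, patterns and marks

**Translations on $F$.** First we lift $y\mapsto y+s$ to $F$. Let $\theta:F\to F[[s]]$ be the unital homomorphism
$$\theta(X_l)=\sum_j\tbinom{l+j}{j}s^jX_{l+j},\qquad \theta=\sum_is^i\theta_i,\quad \theta_i:F\to F .$$
For example $\theta_1(X_1)=2X_2$. Then
$$\theta_0=\mathrm{id},\qquad\theta_n(ab)=\sum_i\theta_i(a)\theta_{n-i}(b),\qquad\theta_i\theta_j=\tbinom{i+j}{i}\theta_{i+j}.$$
The last identity says $\theta_s\theta_{s'}=\theta_{s+s'}$. Both sides are homomorphisms, and on generators the identity follows from $\binom{l+j}{j}\binom{l+j+i}{i}=\frac{(l+i+j)!}{l!\,i!\,j!}=\binom{l+i+j}{i+j}\binom{i+j}{j}$. On $M_t(k[y])$ write $v(y+s)=\sum_i\partial_i(v)s^i$. Since $\sum_js^j\binom{l+j}{j}T^{[l+j]}(y)=T^{[l]}(y+s)$,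
$$\varepsilon_T\theta_i=\partial_i\varepsilon_T .\tag{5}$$
Let $\pi:F\to k[X_0]$ be the homomorphism that fixes $X_0$ and kills $X_l$ for $l\ge1$. For $i\ge1$ every word in $\theta_i(w)$ arises by raising indices by a positive total, so it contains some $X_l$ with $l\ge1$. Hence $\pi\theta_i=0$ for $i\ge1$.

**Definition (patterns).** For $e\in F$, an $e$-pattern is a product
$$E_0Y_1E_1Y_2\cdots Y_nE_n,\qquad n\ge0,\quad E_q=\theta_{i_q}(e),\ i_q\ge0,\quad Y_q\in\{1,X_0,X_1,\dots\},$$
understood together with this presentation. Its marks are the positions $E_q$ with $i_q\ge1$ and the positions $Y_q$ with $Y_q=X_l$, $l\ge1$; positions $E_q$ and $Y_q$ are counted separately. Let $\mathcal N(e)$ be the span of all $e$-patterns, and $\mathcal N^c(e)$ the span of those with at least one mark.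

For instance $e(X_0e)^{n-1}$ is an unmarked $e$-pattern, and $\theta_2(e)X_1e$ has two marks. For $e=1$ we have $\theta_i(1)=0$ for $i\ge1$, so $\mathcal N(1)=F$, and $\mathcal N^c(1)$ is spanned by the words containing some $X_l$, $l\ge1$. The following properties hold, where $\mathcal N=\mathcal N(e)$ and $\mathcal N^c=\mathcal N^c(e)$.

- (P1) $\mathcal N\mathcal N\subseteq\mathcal N$ and $\mathcal NX_l\mathcal N\subseteq\mathcal N$; the result lies in $\mathcal N^c$ if one of the two factors does; and $\mathcal NX_l\mathcal N\subseteq\mathcal N^c$ if $l\ge1$. (Join two patterns with $Y=1$ or $Y=X_l$.)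
- (P2) $\theta_i\mathcal N\subseteq\mathcal N$ and $\theta_i\mathcal N^c\subseteq\mathcal N^c$; also $\theta_i\mathcal N\subseteq\mathcal N^c$ for $i\ge1$. By the product rule and $\theta_j\theta_i=\binom{i+j}{i}\theta_{i+j}$, the element $\theta_i$ of a pattern is a combination of patterns obtained by raising the indices of some of the $E_q$ and of some of the $Y_q\neq1$ by positive amounts of total $i$. Every raised position is a mark, and marks remain marks.
- (P3) If $e'\in\mathcal N(e)$, then $\mathcal N(e')\subseteq\mathcal N(e)$ and $\mathcal N^c(e')\subseteq\mathcal N^c(e)$. By (P2), $\theta_i(e')$ lies in $\mathcal N(e)$, and in $\mathcal N^c(e)$ if $i\ge1$; now use (P1).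
- (P4) $\pi(\mathcal N^c)=0$, since a marked pattern has a factor $X_l$ with $l\ge1$ or $\theta_i(e)$ with $i\ge1$.

**Three matrices.** These show which property of $e$ we should ask for.

For $T=x$ and $e=1-X_1$, $\varepsilon_T$ kills $e$, hence by (5) each $\theta_i(e)$, hence all $e$-patterns.

For $T=\operatorname{diag}(x,1)$ we have $\varepsilon_T(X_0)=\operatorname{diag}(y,1)$, $\varepsilon_T(X_1)=\operatorname{diag}(1,0)$, and the other letters go to $0$. With $e=1-X_1$ we get $\varepsilon_T(e)=\operatorname{diag}(0,1)$, which is not zero. But $\theta_i(e)=-(i+1)X_{i+1}\mapsto0$ for $i\ge1$ and $eX_le\mapsto0$ for $l\ge1$, so patterns with a mark are killed, while unmarked ones go to $\operatorname{diag}(0,1)$.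

For $T=\begin{pmatrix}0&x\\0&0\end{pmatrix}$ and $e=1$ we have $X_0\mapsto yE_{12}$, $X_1\mapsto E_{12}$, where $E_{12}$ is the matrix unit. The pattern $1\cdot X_1\cdot1$ has one mark and is not killed, but patterns with two marks are, as $E_{12}^2=0$.

So we ask that $\varepsilon_T$ kill all patterns with many marks. That this suffices rests on (5): differentiating a pattern in $y$ creates marks.

**Lemma 7.** Let $s_0\ge1$ and suppose $\varepsilon_T$ kills all $e$-patterns with at least $s_0$ marks. Then there is $m$ such that every $h\in\mathcal N(e)$ is $(T,m)$-bounded.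

*Proof.* Let $d=\max(0,\deg_xT)$ and $D_0=\max(1,d,\deg_y\varepsilon_T(e))$. Boundedness is a linear condition, so it suffices to bound patterns uniformly.

**Step 1: to bound $\varepsilon_T(W)$ for an $e$-pattern $W$.** By (5), $\partial_q\varepsilon_T(W)=\varepsilon_T(\theta_qW)$, and $\theta_qW$ is a combination of patterns obtained from $W$ by raising indices by a total of $q$. We have $\varepsilon_T(\theta_ie)=\partial_i\varepsilon_T(e)=0$ and $\varepsilon_T(X_i)=0$ for $i>D_0$. So in a term not killed by $\varepsilon_T$ each single raise is $\le D_0$, hence at least $q/D_0$ positions are raised, and these are marks. If $q\ge s_0D_0$, there are at least $s_0$ marks and the term is killed by hypothesis. So $\partial_q\varepsilon_T(W)=0$ for all $q\ge s_0D_0$. For $f\ne0$, $\partial_{\deg f}f$ is the leading coefficient of $f$, which is not $0$. Hence $\deg_y\varepsilon_T(W)<s_0D_0$.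

**Step 2: to bound $\lambda,\rho,\mu$ on the elements $\theta_i(e)$ uniformly in $i$.** Let $p\ge0$ bound the $y$-degrees of all $\lambda_l(e)$, $\rho_l(e)$, $\mu_{l,l'}(e)$; only finitely many are nonzero. We claim that $p$ also works for every $\theta_i(e)$. First,
$$\nabla_l\theta=\sum_{l_0\le l}\tbinom{l}{l_0}s^{l-l_0}(\theta\otimes\theta)\nabla_{l_0}.\tag{6}$$
Indeed $\nabla_l(ab)=\nabla_l(a)(1\otimes b)+(a\otimes1)\nabla_l(b)$, so each side $\Phi$ of (6) satisfies $\Phi(ab)=\Phi(a)(1\otimes\theta(b))+(\theta(a)\otimes1)\Phi(b)$, and it suffices to compare on the generators $X_j$ (both sides vanish on $1$). On $X_j$ the left side is $\sum_i\binom{j+i}{i}s^i\nabla_l(X_{j+i})$, which is $\binom ljs^{l-j}\,1\otimes1$ if $j\le l$ and $0$ otherwise. On the right side only $l_0=j$ contributes, with the same value. Applying (6) twice,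
$$\nabla_{l,l'}\theta=\sum_{l_0\le l,\ l_0'\le l'}\tbinom{l}{l_0}\tbinom{l'}{l_0'}s^{l-l_0+l'-l_0'}(\theta\otimes\theta\otimes\theta)\nabla_{l_0,l_0'} .$$
By (5), $\varepsilon_T\theta$ is $\varepsilon_T$ followed by $y\mapsto y+s$. So if $\lambda_{l_0}(e)=\sum_vM_v^{(l_0)}(y)\otimes v$, then $\lambda_l(\theta_ie)$ is the coefficient of $s^i$ in $\sum_{l_0}\binom l{l_0}s^{l-l_0}\sum_vM_v^{(l_0)}(y+s)\otimes\theta(v)$. Each $s$-coefficient of $M_v^{(l_0)}(y+s)$ has $y$-degree $\le p$, and $\theta(v)$ involves no $y$. So $\lambda_l(\theta_ie)$ has $y$-degree $\le p$. In the same way, $\rho_l(\theta_ie)$ comes from the $\rho_{l_0}(e)$ by $\theta$ on the word leg and $y\mapsto y+s$ on the other, and $\mu_{l,l'}(\theta_ie)$ comes from the $\mu_{l_0,l_0'}(e)$ by $\theta$ on the outer legs and $y\mapsto y+s$ on the middle leg.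

**Step 3: to treat $\lambda_l(W)$ and $\rho_l(W)$ for $W=E_0Y_1E_1\cdots Y_nE_n$.** By the product rule, $\lambda_l(W)$ is a sum of contributions in which $X_l$ is taken from one factor. If it is taken from $E_q$, the $\varepsilon_T$-leg is $\varepsilon_T(E_0Y_1\cdots E_{q-1}Y_q)$ (absent if $q=0$) times a leg of $\lambda_l(E_q)$. Here $E_0Y_1\cdots E_{q-1}$ is an $e$-pattern, and $\varepsilon_T(Y_q)$ has degree $\le d$; so the degree is at most $s_0D_0+d+p$. If it is taken from $Y_q$, the leg is $\varepsilon_T(E_0\cdots E_{q-1})$, of degree $<s_0D_0$. The case of $\rho_l(W)$ is the mirror image.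

**Step 4: to treat $\mu_{l,l'}(W)$.** If $X_l,X_{l'}$ come from the same factor, that factor is some $E_q$, and the middle leg is a leg of $\mu_{l,l'}(E_q)$, of degree $\le p$. If they come from different factors, the middle leg is a product of three pieces: a leg of $\rho_l(E_q)$ (or $1$ if the first factor is some $Y$), then $\varepsilon_T$ of the product of the factors strictly between, then a leg of $\lambda_{l'}(E_{q'})$ (or $1$ if the second factor is some $Y$). The product strictly between has the form (optional $Y$)(optional $e$-pattern)(optional $Y$), so it contributes degree at most $2d+s_0D_0$.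

Hence all these $y$-degrees, and that of $\varepsilon_T(W)$, are at most $m:=2p+2d+s_0D_0$. $\square$

It remains to change $e$ into some $e'\in\mathcal N(e)$ with $\pi(e')=1$ so that patterns with many marks are killed by a given $\varepsilon_T$. In the examples we replaced $1$ by $1-u$, where $u$ is a combination of marked patterns and $\varepsilon_T(u)$ acts as an identity on the images of marked patterns. For general $T$ such an identity must be found, at least modulo something nilpotent.

## 6. Identities modulo nilpotents in translation-stable matrix algebras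

A subalgebra of $M_t(k[y])$ need not have an identity modulo its nilpotent ideals: $\mathcal U=yk[y]\subseteq k[y]$ has no nonzero nilpotent ideal, and $\hat uy=y$ forces $\hat u=1\notin\mathcal U$. But $yk[y]$ is not stable under $\partial_1$, since $\partial_1y=1$. Stability under translation turns out to be enough. The proof uses central polynomials.

**Lemma 8 (Formanek).** For each $n\ge1$ there is a polynomial $c$ in noncommuting variables, with integer coefficients and without constant term, which takes only scalar values on $M_n(L)$ for every field $L$ and is not identically zero on $M_n(L)$ for every infinite field $L$. Moreover $c$ vanishes on $M_{n'}(L)$ for $n'<n$.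

*Proof.* **Construction.** For $g=\sum_\alpha g_\alpha x_1^{\alpha_1}\cdots x_{n+1}^{\alpha_{n+1}}\in\mathbb Z[x_1,\dots,x_{n+1}]$ let
$$\varphi_g(X,Y_1,\dots,Y_n)=\sum_\alpha g_\alpha X^{\alpha_1}Y_1X^{\alpha_2}\cdots Y_nX^{\alpha_{n+1}} .$$
If $X=\operatorname{diag}(\xi_1,\dots,\xi_n)$ and $Y_j=E_{i_jk_j}$ are matrix units, then $\varphi_g=0$ unless $k_j=i_{j+1}$ for all $j<n$, and then it equals $g(\xi_{i_1},\dots,\xi_{i_n},\xi_{k_n})E_{i_1k_n}$. Take
$$g=\prod_{j=2}^n(x_1-x_j)(x_{n+1}-x_j)\prod_{2\le j<l\le n}(x_j-x_l)^2 .$$
The value is $0$ if two of $i_1,\dots,i_n$ coincide. If they form a permutation of $1,\dots,n$ and $k_n\ne i_1$, then $k_n=i_j$ for some $j\ge2$ and again the value is $0$. If they form a permutation and $k_n=i_1$, the value is $\Delta E_{i_1i_1}$ with $\Delta=\prod_{i<j}(\xi_i-\xi_j)^2$. Let $c(X,Y_1,\dots,Y_n)=\sum_{m=0}^{n-1}\varphi_g(X,Y_{m+1},\dots,Y_{m+n})$, indices mod $n$. (For $n=1$, $g=1$ and $c=Y_1$.)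

**Scalar values.** Let $X$ be diagonal and the $Y_j$ matrix units. The condition "$k_j=i_{j+1}$ for all $j$ cyclically, and the $i_j$ form a permutation" is invariant under cyclic shifts. If it holds, $c=\Delta\sum_mE_{i_{m+1}i_{m+1}}=\Delta I$; otherwise every summand is $0$. Since $c$ is multilinear in the $Y_j$, it is scalar for $X$ diagonal and all $Y_j$, and by conjugation for $X$ diagonalizable. A generic matrix over $\mathbb Z$ has distinct eigenvalues, so it is diagonalizable over an algebraic closure of the field of fractions. Hence $c$ is scalar on generic matrices $X,Y_1,\dots,Y_n$ over $\mathbb Z$; this is a set of polynomial identities with integer coefficients between the entries, so $c$ is scalar on $M_n(L)$ for every field $L$.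

**Non-vanishing and smaller sizes.** If $L$ is infinite, take distinct $\xi_i\in L$ and $Y_j=E_{j,j+1}$ (indices mod $n$); the value is $\Delta I\ne0$. If $n'<n$, embed $M_{n'}(L)$ as a corner of $M_n(L)$. A value of $c$ there is scalar in $M_n(L)$ and lies in the proper corner, since $c$ has no constant term; so it is $0$. $\square$

We also recall: a finite-dimensional algebra $\hat{\mathcal U}$ over a field $K$, possibly without $1$, has a largest nilpotent ideal $\mathfrak r=\operatorname{rad}\hat{\mathcal U}$, and $\hat{\mathcal U}/\mathfrak r$ is $0$ or has an identity and is a finite product of simple algebras (Wedderburn–Artin). A simple one with center $L$ has dimension $n^2$ over $L$ for some $n$, and becomes $M_n(\overline L)$ over the algebraic closure $\overline L$.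

**Lemma 9.** Let $\mathcal U\subseteq M_t(k[y])$ be a $k$-subalgebra (possibly without $1$) stable under all $\partial_i$. Then $\mathcal U$ has a largest nilpotent ideal $\mathfrak n$, $\mathfrak n^t=0$, $\partial_i\mathfrak n\subseteq\mathfrak n$, and there is $\hat u\in\mathcal U$ with $\hat uv-v,\ v\hat u-v\in\mathfrak n$ for all $v\in\mathcal U$, and $\partial_i\hat u\in\mathfrak n$ for $i\ge1$.

*Proof.* **Step 1: to find $\mathfrak n$.** Let $K=k(y)$, $\hat{\mathcal U}=K\mathcal U\subseteq M_t(K)$, $\mathfrak r=\operatorname{rad}\hat{\mathcal U}$ and $\mathfrak n=\mathcal U\cap\mathfrak r$, a nilpotent ideal of $\mathcal U$. If $\mathfrak l$ is a nilpotent ideal of $\mathcal U$, then $K\mathfrak l$ is a nilpotent ideal of $\hat{\mathcal U}$, so $\mathfrak l\subseteq\mathfrak n$. A nilpotent subalgebra $\mathfrak m$ of $M_t(K)$ satisfies $\mathfrak m^t=0$: in the chain $K^t\supseteq K\mathfrak mK^t\supseteq K\mathfrak m^2K^t\supseteq\cdots$ one equality forces all later ones, so the dimension drops strictly until it reaches $0$. Hence $\mathfrak n^t=0$.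

**Step 2: to see that $\mathfrak n$ is translation-stable.** Let $\tau$ be the $k[s]$-automorphism $y\mapsto y+s$ of $M_t(k[y])[s]$. On $\mathcal U$ it is $\sum s^i\partial_i$ and its inverse is $\sum(-s)^i\partial_i$, so both preserve $\mathcal U[s]$. Hence $\mathfrak l'=\tau(\mathfrak n[s])+\mathfrak n[s]$ is a sum of two nilpotent ideals of $\mathcal U[s]$, so it is a nilpotent ideal, and it is a $k[s]$-module. The leading coefficients in $s$ of elements of $\mathfrak l'$, together with $0$, form an ideal of $\mathcal U$ (for sums, first equalize degrees by multiplying with powers of $s$). A product of leading coefficients is $0$ or the leading coefficient of the product, so this ideal is nilpotent and lies in $\mathfrak n$. Given $f\in\mathfrak l'$, its leading term lies in $\mathfrak n[s]\subseteq\mathfrak l'$; subtracting it and inducting on the degree gives $f\in\mathfrak n[s]$. So $\mathfrak l'=\mathfrak n[s]$, $\tau(\mathfrak n)\subseteq\mathfrak n[s]$, and $\partial_i\mathfrak n\subseteq\mathfrak n$. Then also $\tau^{-1}(\mathfrak n[s])\subseteq\mathfrak n[s]$,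 so $\tau(\mathfrak n[s])=\mathfrak n[s]$.

**Step 3: to set up the quotient.** Let $\bar{\mathcal U}=\mathcal U/\mathfrak n\subseteq\bar U:=\hat{\mathcal U}/\mathfrak r=\prod_i\bar U_i$ with $\bar U_i$ simple with center a field $L_i\supseteq K$, $[\bar U_i:L_i]=n_i^2$. If $\bar U=0$, then $\mathcal U=\mathfrak n$ and $\hat u=0$ works; let $\bar U\ne0$. The algebra $\bar{\mathcal U}$ spans $\bar U$ over $K$. By Step 2, $\tau$ induces an automorphism $\bar\tau=\sum s^i\bar\partial_i$ of $\bar{\mathcal U}[s]$. If $b\in\bar{\mathcal U}\cap Z(\bar U)$, then $\bar\tau(b)$ commutes with $\bar\tau(\bar{\mathcal U}[s])=\bar{\mathcal U}[s]$, so its coefficients commute with $\bar{\mathcal U}$ and hence with $K\bar{\mathcal U}=\bar U$: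
$$\bar\tau(b)\in Z(\bar U)[s]=\Bigl(\prod_iL_i\Bigr)[s].\tag{7}$$
In particular, if $E\in\bar{\mathcal U}$ is a central idempotent of $\bar U$, then $\bar\tau(E)$ is an idempotent of $\prod_iL_i[s]$, so it is constant in $s$, and $\bar\tau(E)=E$, its value at $s=0$.

Choose such an $E$ (possibly $0$) with the maximal number of nonzero components, and suppose $E\ne1_{\bar U}$. We shall enlarge $E$.

**Step 4: to find a nonzero central element beyond $E$.** Let $\mathcal V=(1-E)\bar{\mathcal U}\subseteq\bar{\mathcal U}$. It is an ideal of $\bar{\mathcal U}$, stable under all $\bar\partial_i$ because $\bar\tau(E)=E$, and $K\mathcal V=\prod_{i\in I'}\bar U_i\ne0$. Let $n=\max_{I'}n_i$ and take $c$ from Lemma 8. Since $\bar U_i\otimes_{L_i}\overline{L_i}\cong M_{n_i}(\overline{L_i})$, the values of $c$ on $\bar U_i$ are scalar after extension (and $0$ if $n_i<n$), so they are central in $\bar U_i$; thus the values of $c$ on $K\mathcal V$ are central in $\bar U$. If $n_i=n$, then $c$ is not identically zero on $\bar U_i$: in coordinates with respect to an $L_i$-basis, $c$ is given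 by polynomials over $L_i$, not all zero because $c$ is not zero on $M_n(\overline{L_i})$, and $L_i$ is infinite. Now let $(v_j)\subset\mathcal V$ be a $K$-basis of $K\mathcal V$. Evaluating $c$ at elements $\sum_j\xi_{ij}v_j$ gives a polynomial in the $\xi_{ij}$ with coefficients in $K\mathcal V$. It is nonzero, since it has a nonzero value at some point over $K$. As $k$ is infinite, it is nonzero at some point with all $\xi_{ij}\in k$. So we get $0\ne\bar c\in\mathcal V\cap Z(\bar U)$; it lies in $\mathcal V$ because $c$ has integer coefficients and no constant term.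

**Step 5: to make it translation-invariant.** Let $q_0$ be maximal with $c_0:=\bar\partial_{q_0}\bar c\ne0$. Then $c_0\in\mathcal V$, $c_0$ is central by (7), and $\bar\tau(c_0)=c_0$ because $\bar\partial_j\bar\partial_{q_0}=\binom{q_0+j}{j}\bar\partial_{q_0+j}$.

**Step 6: to make an idempotent out of $c_0$.** Lift $c_0$ to $u\in\mathcal U$, so that $\tau(u)-u\in\mathfrak n[s]$. Let $V=K(s)^t$ and $\mathfrak r_s=K(s)\mathfrak r$. Both $u$ and $\tau(u)$ preserve the finite filtration $V\supseteq\mathfrak r_sV\supseteq\mathfrak r_s^2V\supseteq\cdots\supseteq0$, and they act identically on its factors, since their difference lies in $\mathfrak r_s$. So they have the same characteristic polynomial. This means that $\chi_u(Y)\in k[y][Y]$ is invariant under $y\mapsto y+s$; a polynomial $f\in k[y]$ with $f(y+s)=f(y)$ is constant (put $y=0$), so $\chi_u\in k[Y]$. Write $\chi_u=Y^aq(Y)$ with $q(0)\neq0$. By Cayley–Hamilton $u\chi_u(u)=0$. Reading this in $\bar U$, each component $c_{0,i}\in L_i$ satisfies $c_{0,i}^{a+1}q(c_{0,i})=0$, so $c_{0,i}=0$ or $q(c_{0,i})=0$. Let $p(Y)=1-q(Y)/q(0)\in Yk[Y]$.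 Then $p(c_0)\in\mathcal V$ has components $0$ where $c_{0,i}=0$ and $1$ elsewhere. So it is a nonzero central idempotent orthogonal to $E$, and $E+p(c_0)\in\bar{\mathcal U}$ contradicts the maximality of $E$.

**Step 7: to conclude.** Hence $1_{\bar U}\in\bar{\mathcal U}$. Let $\hat u\in\mathcal U$ be a lift. Then $\hat uv-v,\ v\hat u-v\in\mathfrak n$ for $v\in\mathcal U$, and since $\bar\tau(1_{\bar U})=1_{\bar U}$, $\partial_i\hat u\in\mathfrak n$ for $i\ge1$. $\square$

## 7. Killing patterns with many marks, and the proof of Proposition 4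

**Lemma 10.** Let $e\in F$, $\pi(e)=1$, and $T\in M_t(k[x])$. There is $e'\in\mathcal N(e)$ with $\pi(e')=1$ such that $\varepsilon_T$ kills all $e'$-patterns with at least $3t$ marks.

*Proof.* **Step 1: to find the algebra to which Lemma 9 applies.** Let $a=\varepsilon_T(e)$ and
$$\mathfrak B=\varepsilon_T(\mathcal N(e)),\quad\mathcal A=\varepsilon_T(\mathcal N^c(e)),\quad\mathbb T=\operatorname{span}_k\{T^{[l]}(y):l\ge0\},\quad\mathcal W=\mathfrak B+\mathfrak B\mathbb T,\quad\mathcal U=\mathcal A+\mathcal A\mathbb T .$$
By (P1), $\mathfrak B\mathfrak B$ and $\mathfrak B\mathbb T\mathfrak B$ lie in $\mathfrak B$, so $\mathcal W$ is an algebra; and such products lie in $\mathcal A$ when one of the two $\mathfrak B$'s is replaced by $\mathcal A$, so $\mathcal U$ is an ideal of $\mathcal W$. By (P2), (5) and $\partial_iT^{[l]}=\binom{l+i}{i}T^{[l+i]}$, $\mathcal U$ is stable under all $\partial_i$. Take $\mathfrak n$ and $\hat u$ from Lemma 9.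

**Step 2: to see that $\mathfrak n$ is an ideal of $\mathcal W$.** Let $\mathfrak l$ be the ideal of $\mathcal W$ generated by $\mathfrak n$. It lies in $\mathcal U$. As $\mathcal U\mathcal W,\mathcal W\mathcal U\subseteq\mathcal U$, we get $\mathfrak l^3\subseteq\mathcal U\mathfrak l\,\mathcal U\subseteq\mathcal U\mathfrak n\,\mathcal U\subseteq\mathfrak n$. So $\mathfrak l$ is a nilpotent ideal of $\mathcal U$, and $\mathfrak l=\mathfrak n$.

**Step 3: to define $e'$.** Choose $u\in\mathcal N^c(e)+\mathcal N^c(e)\operatorname{span}\{X_l\}$ with $\varepsilon_T(u)=\hat u$, and put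
$$e'=e-ue .$$
By (P1), $ue\in\mathcal N^c(e)$, so $e'\in\mathcal N(e)$, and $\pi(e')=\pi(e)=1$ by (P4). Moreover $\varepsilon_T(e')=(1-\hat u)a$.

**Step 4: to see that marks produce factors in $\mathfrak n$.** Let $W=E_0Y_1E_1\cdots Y_nE_n$ be an $e'$-pattern, $E_q=\theta_{i_q}(e')\in\mathcal N(e)$. Cut it into units $U_q=E_qY_{q+1}$ $(q<n)$ and $U_n=E_n$. Then $\varepsilon_T(U_q)\in\mathcal W$.

(i) If $i=i_q\ge1$, then with $Y\in\{1\}\cup\{T^{[l]}\}$ the image of the letter following $E_q$ ($Y=1$ if $q=n$),
$$\varepsilon_T(U_q)=\partial_i(a-\hat ua)\,Y=(1-\hat u)(\partial_ia\cdot Y)-\sum_{j=1}^i\partial_j\hat u\cdot(\partial_{i-j}a\cdot Y)\in\mathfrak n .$$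
Indeed $\partial_ia\,Y=\varepsilon_T(\theta_ie)Y\in\mathcal A+\mathcal A\mathbb T=\mathcal U$, because $\theta_ie$ is a marked $e$-pattern, and $(1-\hat u)\mathcal U\subseteq\mathfrak n$; and $\partial_j\hat u\in\mathfrak n$, $\partial_{i-j}a\,Y\in\mathcal W$, so the sum lies in $\mathfrak n\mathcal W\subseteq\mathfrak n$ by Step 2.

(ii) If $q<n$, $i_q=0$ and $Y_{q+1}=X_l$ with $l\ge1$, then with $Y\in\{1\}\cup\{T^{[l']}\}$ as before for $U_{q+1}$,
$$\varepsilon_T(U_qU_{q+1})=(1-\hat u)\,\varepsilon_T(eX_lE_{q+1})\,Y .$$
By (P1), $eX_lE_{q+1}\in\mathcal N^c(e)$, so $\varepsilon_T(eX_lE_{q+1})Y\in\mathcal U$ and $\varepsilon_T(U_qU_{q+1})\in\mathfrak n$.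

**Step 5: to count.** Read $W$ from left to right and group it into blocks. If the current unit $U_q$ has $i_q\ge1$, it forms a block of type (i), with at most $2$ marks. If $i_q=0$ and $Y_{q+1}=X_l$ with $l\ge1$, then $U_qU_{q+1}$ forms a block of type (ii); here $E_q$ is unmarked, so the block has at most $3$ marks, at $Y_{q+1},E_{q+1},Y_{q+2}$. Otherwise $U_q$ has no marks and is a block alone. Every mark lies in a block of type (i) or (ii). So if $W$ has at least $3t$ marks, at least $t$ blocks have values in $\mathfrak n$, and all other blocks have values in $\mathcal W$. By Step 2, $\varepsilon_T(W)\in\mathfrak n^t=0$. $\square$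

*Proof of Proposition 4.* **Step 1: to choose the bounds.** Since $k$ is countable, enumerate $\bigcup_tM_t(k[x])=\{T_1,T_2,\dots\}$ without repetition, with $T_r$ of size $t_r$. Put $e_0=1$. Lemma 10, applied to $e_{r-1}$ and $T_r$, gives $e_r\in\mathcal N(e_{r-1})$ with $\pi(e_r)=1$ such that $\varepsilon_{T_r}$ kills all $e_r$-patterns with at least $3t_r$ marks. Let $m_{T_r}$ be the bound of Lemma 7 for $e_r$, $T_r$, with $s_0=3t_r$. By (P3), $\mathcal N(e_r)\subseteq\mathcal N(e_j)$ for $r\ge j$. So every $h\in\mathcal N(e_r)$ is $(T_j,m_{T_j})$-bounded for all $j\le r$: later corrections do not spoil earlier ones.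

**Step 2: to separate $z^n$ from $\mathcal J$.** Suppose $z^n\in\mathcal J$. Then $z^n$ is a finite sum of terms $aGb$ as in Lemma 6, involving only $T_1,\dots,T_r$ for some $r$. Let $h=e_r(X_0e_r)^{n-1}\in\mathcal N(e_r)$. By Lemma 6, $\eta_h(z^n)=0$. But $z^n=\hat z_{X_0^{n-1}}$, so $\eta_h(z^n)$ is the coefficient of $X_0^{n-1}$ in $h$. This is its coefficient in $\pi(h)=X_0^{n-1}$, namely $1$, a contradiction. $\square$

Countability of $k$ is used in this enumeration, and no claim is made for uncountable $k$. With Section 3, Theorem 3(b) is proved.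

## 8. Removing nil ideals in characteristic $0$

Now $k$ is a countable field of characteristic $0$. The algebra $R$ of Section 3 is not nil, but it might have nonzero nil ideals. We pass to a quotient, and for this we need to know that derivations respect the largest nil ideal. A sum of nil ideals is nil, so every algebra $Q$ has a largest nil ideal.

**Lemma 11.** If $Q$ is a $k$-algebra with a $k$-linear derivation $D$ and $I$ is its largest nil ideal, then $D(I)\subseteq I$.

*Proof.* $I+D(I)$ is an ideal, since $rD(b)=D(rb)-D(r)b$, and similarly on the right. Let $b\in I$ with $b^n=0$, $n\ge1$. Expanding,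
$$0=D^n(b^n)=n!\,D(b)^n+(\text{terms having some undifferentiated factor }b),$$
because $n$ derivatives distributed over $n$ factors either hit each factor once or miss some factor. The remaining terms lie in $I$, and $n!$ is invertible in $k$, so $D(b)^n\in I$. An element of $I+D(I)$ is congruent mod $I$ to some $D(b)$, so one of its powers lies in $I$, and it is nilpotent. Thus $I+D(I)$ is nil, and $I+D(I)\subseteq I$. $\square$

Here characteristic $0$ is used. In characteristic $p$ the argument gives Theorem 3(b) only; absence of nil ideals is not claimed there.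

*Proof of Theorem 2.* **Step 1: to find $R_0$.** Let $R,D,z$ be as in Section 3. By Zorn's lemma choose a $D$-stable ideal $P$ of $R$ maximal with respect to $P\cap\{z^n:n\ge1\}=\emptyset$; the zero ideal has this property since $z$ is not nilpotent. Put $R_0=R/P$, let $\delta$ be the induced derivation and $\bar z$ the image of $z$. Then $\bar z$ is not nilpotent, so $R_0\neq0$. By maximality of $P$,
$$\text{every nonzero }\delta\text{-stable ideal of }R_0\text{ contains a power of }\bar z,\tag{8}$$
and so it is not nil. By Lemma 11 the largest nil ideal of $R_0$ is $\delta$-stable, hence $0$. So $R_0$ has no nonzero nil ideals.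

**Step 2: to adjoin an identity.** Let $R_1=k\oplus R_0$ with $\delta(1)=0$. A nil ideal of $R_1$ maps to a nil ideal of $k$, that is, to $0$. So it lies in $R_0$, is a nil ideal of $R_0$, and is $0$. Thus $R_1$ is a countable $k$-algebra with $1$ without nonzero nil ideals.

**Step 3: to compute the radical.** The ideal $R_0[x;\delta]$ of $R_1[x;\delta]$ is a homomorphic image of the Jacobson radical ring $R[x;D]$, so all its elements are quasi-regular and $R_0[x;\delta]\subseteq J(R_1[x;\delta])$. Conversely $R_1[x;\delta]/R_0[x;\delta]\cong k[x]$ has zero Jacobson radical. Hence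
$$J(R_1[x;\delta])=R_0[x;\delta]\neq0 .$$
This is Theorem 2, with $R_1$ in the role of $R$. $\square$

So the question of Section 2 has a negative answer, for instance over $\mathbb Q$.

## 9. Primeness of $R_0$ and $R_1$

*Proof of Theorem 3(a).* The statement about $\delta$-stable ideals is (8). We show that $R_0$ and then $R_1$ are prime, that is, products of nonzero ideals are nonzero.

**Step 1: to see that $cR_0c=0$ implies $c=0$.** $R_0$ has no nonzero nilpotent ideals, since these are nil. If $cR_0c=0$, the ideal $R_0cR_0$ has square $0$, so it is $0$. The ideal $I$ generated by $c$ satisfies $I^3\subseteq R_0IR_0\subseteq R_0cR_0=0$, so $I=0$ and $c=0$.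

**Step 2: to see that annihilators of ideals are $\delta$-stable.** Let $A,B$ be ideals of $R_0$ with $AB=0$. Then $(BA)^2=B(AB)A=0$, so $BA=0$. In particular left and right annihilators of ideals coincide; write $\operatorname{ann}$ for them. For $a\in A$, $b\in B$, $r\in R_0$ we have $bra=0$, so $0=\delta(bra)=\delta(br)a+br\,\delta(a)$ and
$$\delta(a)b\cdot r\cdot\delta(a)b=\delta(a)\bigl(br\,\delta(a)\bigr)b=-\delta(a)\delta(br)\,ab=0 .$$
By Step 1, $\delta(a)b=0$. So $\delta(A)B=0$. Taking $A=\operatorname{ann}B$ gives $\delta(\operatorname{ann}B)\subseteq\operatorname{ann}B$.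

**Step 3: to see that $R_0$ is prime.** Suppose $A,B\ne0$ and $AB=0$. Then $A'=\operatorname{ann}B\supseteq A$ and $B'=\operatorname{ann}A'\supseteq B$ are nonzero $\delta$-stable ideals with $A'B'=0$. By (8), $\bar z^i\in A'$ and $\bar z^j\in B'$ for some $i,j$, so $\bar z^{i+j}=0$, a contradiction.

**Step 4: to see that $IR_0\neq0$ for every nonzero ideal $I$ of $R_1$.** Let $0\ne\lambda+r\in I$ with $\lambda\in k$, $r\in R_0$, and suppose $(\lambda+r)R_0=0$. If $\lambda\ne0$, then $g=-\lambda^{-1}r\in R_0$ satisfies $gy=y$ for all $y\in R_0$, so $(1-g)g=0$. As $g$ is quasi-regular in $R_0[x;\delta]$, $1-g$ is invertible in $R_1[x;\delta]$, so $g=0$ and $R_0=gR_0=0$, a contradiction. If $\lambda=0$, then $rR_0=0$ with $r\neq0$, so $\operatorname{ann}R_0\ne0$, contradicting the primeness of $R_0\neq0$. Hence $(\lambda+r)R_0\ne0$, and $IR_0\neq0$.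

**Step 5: to see that $R_1$ is prime.** For nonzero ideals $I,I'$ of $R_1$, $IR_0$ and $I'R_0$ are nonzero ideals of the prime ring $R_0$, so $0\neq(IR_0)(I'R_0)\subseteq II'$. $\square$
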